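# Random stretching of trees: the exact loss in Gupta's bandwidth algorithm

## 1. Two theorems and a corollary

**Theorem 1.** There is $n_*$ such that for every $n\ge n_*$ and every integer $\kappa$ with $2\log_2\log_2 n+2\le\kappa\le\frac1{27}\log_2 n$ there are a tree $T$ with $n$ vertices, a root $\rho$ and an optimal caterpillar decomposition of $(T,\rho)$, of dimension $\kappa(T,\rho)=\kappa$, for which with probability at least $1-1/n$ the ordering $f$ output by Gupta's algorithm satisfies
$$B(f)\ \ge\ 3\cdot10^{-7}\,\kappa\,D(T)\log_2 n .$$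

**Theorem 2.** There is an absolute constant $C$ such that for every tree $T$ with $n\ge2$ vertices, every root, and every caterpillar decomposition of dimension $\kappa$ (optimal or not), with probability at least $1-1/n$ the ordering $f$ output by Gupta's algorithm satisfies
$$B(f)\le C\,\kappa\,D(T)\ln n .$$

**Corollary 3.** With an optimal decomposition, Gupta's algorithm always gives $B(f)=O(D(T)\log^2 n)$ with probability at least $1-1/n$, and this is best possible. For each $\kappa$ in the range of Theorem 1, $\Theta(\kappa D\log n)$ is the exact worst-case order. On classes of trees with $\kappa(T)=O(1)$ the algorithm gives $O(D(T)\log n)$.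

Theorem 1 refutes a conjecture, and Theorem 2 supplies the correct replacement. We now say what all the words mean.

## 2. Density, caterpillar dimension and stretched heights

**Definition (bandwidth and density).** Let $G=(V,E)$ be an undirected graph with $n=|V|$. An ordering is a bijection $f:V\to\{1,\dots,n\}$. Its bandwidth is $B(f)=\max_{(x,y)\in E}|f(x)-f(y)|$, and $B(G)=\min_fB(f)$. Let $B(v,r)$ be the set of vertices at distance at most $r$ from $v$. The (local) density is
$$D(G)=\max_{v\in V,\ r\ge1}\frac{|B(v,r)|-1}{2r}.$$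

For connected $G$ we have $D(G)\le B(G)$: if $f$ has bandwidth $b$, the values of $f$ on $B(v,r)$ lie in $[f(v)-rb,f(v)+rb]$, so $|B(v,r)|\le 2rb+1$. A star with $m$ leaves has $D\ge m/2$, from the ball of radius $1$ at the center. A path has $D\le1$.

**Definition (caterpillar decomposition).** Let $T$ be a tree rooted at $\rho$. A caterpillar decomposition of $(T,\rho)$ is a decomposition of the edge set into edge-disjoint paths, called *pieces*, each running downward (away from $\rho$). It has dimension $\kappa$ if every path from $\rho$ to a leaf is composed of at most $\kappa$ different pieces. The caterpillar dimension $\kappa(T)=\kappa(T,\rho)$ is the least dimension of a decomposition, and a decomposition attaining it is *optimal*.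

A path rooted at an end has $\kappa=1$. If $\rho$ has one child $a$ and $a$ has two children $b,c$, then $\kappa=2$: the piece through the edge $\rho a$ continues into at most one of $ab,ac$, so some root–leaf path uses two pieces.

*The bound $\kappa(T)\le\log_2n$ for $n\ge 2$.* For $u\ne\rho$ define $q(u)$ from the leaves up: $q(u)=1$ for a leaf; if the children of $u$ have values $q_1\ge q_2\ge\cdots$, put $q(u)=q_1$ when there is one child and $q(u)=\max(q_1,1+q_2)$ otherwise. The tree formed by the parent edge of $u$ and everything below $u$ has a decomposition of dimension at most $q(u)$: prolong the piece that enters the first child upward by the parent edge of $u$, and leave all other pieces alone. Moreover, $u$ and its descendants number at least $2^{q(u)}-1$. This holds for a leaf. If $q(u)=q_1$ the first child alone provides enough vertices. Otherwise $1+q_2>q_1\ge q_2$ forces $q_1=q_2=q(u)-1$, and there are at least $1+2(2^{q(u)-1}-1)=2^{q(u)}-1$ vertices. Hence $\kappa(T)\le\max q(u)$ over the children $u$ of $\rho$, and counting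 $\rho$ as well, $n\ge2^{\kappa(T)}$.

**Definition (Gupta's algorithm).** Input: a tree $T$ rooted at $\rho$ with a caterpillar decomposition. For each piece $P$ choose a stretch factor $\lambda_P$ uniformly from $[1,2]$, independently, and give every edge of $P$ length $\lambda_P$. Let $h(v)$, the *height*, be the distance from $\rho$ to $v$ under these lengths. Sort the vertices by height, breaking ties arbitrarily; this is $f$.

Gupta proved that with high probability $B(f)=O(D(T)\log^2n\sqrt{\kappa(T)})=O(D(T)\log^{2.5}n)$, and that on caterpillars (a path, the spine, with paths called hairs attached to spine vertices) $B(f)=O(D(T)\log n)$ regardless of the stretch factors. The note "Bandwidth Approximation" (http://www.cs.toronto.edu/~yuvalf/BAMC.pdf) is the source of the following conjecture.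

**Conjecture.** There is an absolute constant $C$ such that for any tree $T$ with $n\ge2$ vertices, any root and any optimal decomposition, with probability at least $1-1/n$ Gupta's algorithm outputs $f$ with $B(f)\le C\,D(T)\log n$.

*Why Theorem 1 refutes it.* Take $\kappa=\lfloor\frac1{27}\log_2n\rfloor$, which is in the range for large $n$. If the conjecture held, then for $n\ge3$ the two events "$B(f)\le CD\log n$" and "$B(f)\ge3\cdot10^{-7}\kappa D\log_2n$" would both have probability at least $1-1/n>\frac12$, so they would occur together. Since $D>0$, $\kappa$ would be bounded, which is false for large $n$.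

## 3. From bandwidth to counting in height windows, with examples

**Lemma 4.** (a) If $N$ edges (parent $x$, child $y$) satisfy $h(x)<t\le h(y)$ for the same $t$, then $B(f)\ge N$. (b) For every edge (parent $x$, child $y$), $|f(x)-f(y)|\le\#\{v:h(x)\le h(v)\le h(x)+2\}-1$.

*Proof.* (a) Let $Y$ be the set of the $N$ lower endpoints, which are distinct. Let $w\in Y$ have the largest $f(w)$, and let $x$ be its parent. Since $h(x)<t\le h(y)$ for all $y\in Y$, we have $f(x)<f(y)$ for all $y\in Y$. So $N$ different values lie in $(f(x),f(w)]$, and $f(w)-f(x)\ge N$. (b) Here $h(x)<h(y)\le h(x)+2$, and every vertex placed between $x$ and $y$ inclusive has height in $[h(x),h(y)]$. $\square$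

*A spider.* Let $\rho$ be the center of $m$ legs of length $L$, each leg one piece, so $\kappa=1$. The ball of radius $1$ at $\rho$ gives $D\ge m/2$. On each leg, heights are multiples of one $\lambda\ge1$, so a closed window of length $2$ contains at most $3$ vertices of each leg. By Lemma 4(b), $B(f)\le3m\le6D$, for all values of the stretch factors.

*A caterpillar with all stretch factors equal to $1$.* Let the spine have length $L=2^k$ and start at $\rho$. For $0\le i<k$ attach a hair of length $2^i$ at depth $L-2^i$. Then $n=1+L+(L-1)=2L$, and all $k$ hairs and the spine end at depth exactly $L$. If every edge has length $1$, then $k+1=\log_2n$ edges satisfy the condition of Lemma 4(a) with $t=L$, so $B(f)\ge\log_2n$. The density is bounded. Indeed, let $v$ be on the spine at depth $L-x$. Its ball of radius $r$ has at most $2r+1$ spine vertices, and the hair $i$ contributes at most $\min(2^i,r)$, and only if $|x-2^i|\le r$. If $x\le2r$, then $2^i\le3r$ and these hairs have fewer than $6r$ vertices in total. If $x>2r$, then $2^i\in(x/2,3x/2)$,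 so at most two hairs contribute, together at most $2r$. So $|B(v,r)|-1\le8r$. For $v$ inside a hair attached at $z$: if the ball does not reach $z$ it has at most $2r+1$ vertices, and otherwise it has at most $2r$ vertices in the hair and its other vertices lie in $B(z,r)$. In all cases $|B(v,r)|-1\le10r$, so $D\le5$. Thus many branches reaching the same height from $\log n$ different scales already cost a factor $\log n$; independent stretching is meant to blur such coincidences. Theorem 1 comes from a tree where chance recreates them.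

## 4. A binary tree of paths with $s$ doubling scales

Let $s\ge8$ and $p$ be integers with
$$s\le p,\qquad 8p\le s\,2^{s/2}.$$
Here $s+2$ will be the caterpillar dimension and $p$ will be of order $\log n$.

**Definition (the trees $A_j$ and $T$).** $A_0$ is a root with $s$ pendant leaves. For $j\ge1$, $A_j$ is a root with two downward paths of length $2^j$, each ending at the root of a copy of $A_{j-1}$. The $2^j$ roots of copies of $A_0$ in $A_j$ are its *tips*. Put $K=2^{24p}$. The tree $T$ is a backbone path starting at $\rho$, of length at least $K2^s$, with a copy of $A_s$ rooted at each of the backbone vertices at distance $2^s,2\cdot2^s,\dots,K2^s$ from $\rho$.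

For example, $A_1$ is a root with two paths of length $2$, each ending at a tip that carries $s$ leaves.

**Step 1: counting vertices,** so that every large $n$ can be realized. Let $V_j$ be the number of non-root vertices of $A_j$. Then $V_0=s$ and $V_j=2(2^j+V_{j-1})$, which gives $V_j=j2^{j+1}+s2^j\le3s2^j$ for $j\le s$. The $s$ leaves per tip thus only add to $A_s$ an amount comparable to what the $s$ levels of paths already contribute: they cost a constant factor in volume. The least possible number of vertices of $T$ is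
$$n_0=1+K(2^s+V_s)\le1+2^{24p}2^s(1+3s)\le2^{25p}(2+3p)\le2^{27p}.$$
Lengthening the backbone realizes every $n\ge n_0$.

**Step 2: the decomposition and its optimality,** which Theorem 1 demands. The pieces are the backbone, each of the paths of length $2^j$, and each pendant edge. Its dimension is $1+s+1=s+2$.

**Lemma 5.** In any caterpillar decomposition of $T$, let $b$ be the root of a copy of $A_j$ in $T$ and $Q$ the piece containing the parent edge of $b$. Then some path from $b$ down to a leaf of this $A_j$ meets at least $j+1$ pieces, all different from $Q$.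

*Proof.* Induction on $j$. A downward path through $b$ contains at most one edge from $b$ to a child. For $j=0$, $b$ has $s\ge2$ pendant edges in the copy, and one of them is not in $Q$. For $j\ge1$, choose one of the two paths of length $2^j$ from $b$ whose first edge $e$ is not in $Q$. Let $b'$ be its end and $Q'$ the piece containing the parent edge of $b'$. Since $Q$ is a downward path containing the parent edge of $b$ but not $e$, it contains no edge below $b$ reached through $e$. So $Q'\ne Q$. Induction at $b'$ gives a path to a leaf meeting $j$ pieces different from $Q'$, and these have edges below $b'$, so they differ from $Q$ too. Together with $Q'$ this makes $j+1$ pieces. $\square$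

Apply the lemma to the root of a copy of $A_s$ and add $Q$ itself: some root–leaf path uses at least $s+2$ pieces. So $\kappa(T,\rho)=s+2$ and our decomposition is optimal.

**Step 3: the density satisfies $D(T)\le8s$.** For a vertex $z$ let $\mathrm{Down}(z,R)$ be the number of descendants of $z$, including $z$, at distance at most $R$. Given $v$ and $r$, let $z$ be the ancestor of $v$ at distance $r$, or $\rho$ if there is none. For $w\in B(v,r)$ the lowest common ancestor of $v,w$ lies between $z$ and $v$, so $w$ is a descendant of $z$, and $d(z,w)\le2r$. Hence it suffices to show $\mathrm{Down}(z,R)\le8sR$ for integers $R\ge2$.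

First, the number of non-root vertices of $A_j$ ($j\le s$) within distance $R\ge1$ of its root is at most $2R$ if $R<2^j$, and at most $V_j\le3s2^j\le3sR$ if $R\ge2^j$; so it is at most $3sR$. Now there are three cases.

* If $z$ lies in a copy and not on the backbone, then below $z$ there is at most a stretch of path and then some $A_j$: $\mathrm{Down}(z,R)\le1+R+3sR\le8sR$.
* If $z$ is on the backbone and $R\ge2^s$, at most $R/2^s+1\le2R/2^s$ copies are reached, so $\mathrm{Down}(z,R)\le R+1+\frac{2R}{2^s}\,3s2^s=R+1+6sR\le8sR$.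
* If $z$ is on the backbone and $R<2^s$, at most one copy is reached, and in it at most $2R$ non-root vertices, so $\mathrm{Down}(z,R)\le R+1+2R\le8sR$.

## 5. Where the independence heuristic breaks

By Lemma 4(a), each tip $b$ with $h(b)\in[t-1,t)$ produces $s$ edges crossing height $t$, since its leaves have height at least $h(b)+1\ge t$. So we want many tips in one unit window.

In a copy of $A_j$ let $H$ denote height relative to its root, and let $Z_j(x)$ be the number of tips with $H\in[x-1,x)$. Put $m_j=\sum_{i=1}^j2^i=2^{j+1}-2$. Tips have $H\in[m_j,2m_j]$. In $A_s$ there are $2^s$ tips spread over an interval of length about $2^{s+1}$, so a window contains about half a tip on average.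

The first model a sensible person would try has independent tips, each uniform on $[m_s,2m_s]$. Then $EZ\le2^s/m_s\le1$ and $EZ^2\le EZ+(EZ)^2\le2$. In that model, large values of $Z$ have Poisson-type tails, and nothing beyond $O(\log n)$ tips, hence $O(D\log n)$ edges, is to be expected among $n$ windows, in agreement with the conjecture. The model fails at the second moment: tips share the stretch factors of common ancestors, and each of the $s$ scales contributes its own clustering. We will see that $E[Z_s(y)^2]\ge\frac12+\frac s{16}$ for a uniformly random window. The proof follows this growth into the $p$-th moment, where it becomes a factor $s^p$.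

**Step 4: a recursion for moments.** The two subtrees of $A_{j+1}$ are independent, so
$$Z_0(x)=1_{(0,1]}(x),\qquad Z_{j+1}(y)=Z_j'(y-\lambda'\ell)+Z_j''(y-\lambda''\ell),\qquad\ell=2^{j+1},\tag{1}$$
where $Z_j',Z_j''$ are copies of $Z_j$, $\lambda',\lambda''$ are uniform on $[1,2]$, and all four are independent. Since $m_j=\ell-2$, $Z_j(x)=0$ outside $(m_j,2m_j+1]$, an interval of length $\ell-1$ with center $c=(3m_j+1)/2$. Put
$$F_q(x)=\frac{E[Z_j(x)^q]}{q!},\qquad a_q(j)=2^{-j}\int F_q(x)\,dx .$$
Replacing every $\lambda$ by $3-\lambda$ preserves the law and maps $H$ to $3m_j-H$. It turns the count of tips in $[x-1,x)$ into the count of tips in $(3m_j-x,3m_j+1-x]$. So $F_q(x)=F_q(3m_j+1-x)$ for almost every $x$: the function $F_q$ is symmetric about $c$.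

For $q\ge1$ let
$$M_q(y)=\frac{E[Z_j(y-\lambda\ell)^q]}{q!}=\frac1\ell\int_{y-2\ell}^{y-\ell}F_q .$$
By (1), the binomial theorem and independence, $E[Z_{j+1}(y)^p]/p!=2M_p(y)+\sum_{q=1}^{p-1}M_q(y)M_{p-q}(y)$. Since $\int M_p=\int F_p=2^ja_p(j)$, integrating gives
$$a_p(j+1)=a_p(j)+2^{-(j+1)}\sum_{q=1}^{p-1}\int M_qM_{p-q}.$$
(In Steps 4 and 5 the index $p\ge1$ is arbitrary.)

*Upper estimate.* $M_q\le\frac1\ell\int F_q=\frac{a_q}2$ and $\int M_{p-q}=2^ja_{p-q}$, so each term of the sum contributes at most $\frac14a_qa_{p-q}$.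

*Lower estimate.* Let $y\in[c+\ell,c+2\ell]$. The interval $[y-2\ell,y-\ell]$ has length $\ell$ and contains $c$, so it contains $[c-\ell/2,c]$ or $[c,c+\ell/2]$. The support of $F_q$ lies in $[c-\ell/2,c+\ell/2]$, so by symmetry either half carries half the mass, and $M_q(y)\ge\frac1\ell\cdot\frac12\cdot2^ja_q=\frac{a_q}4$. This holds on a set of $y$ of length $\ell=2^{j+1}$, so each term contributes at least $\frac1{16}a_qa_{p-q}$.

Therefore
$$a_p(j)+\tfrac1{16}\sum_{q=1}^{p-1}a_q(j)a_{p-q}(j)\le a_p(j+1)\le a_p(j)+\tfrac14\sum_{q=1}^{p-1}a_q(j)a_{p-q}(j),\qquad a_p(0)=\tfrac1{p!}.\tag{2}$$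

*By hand.* For $p=1$ the sums are empty and $a_1\equiv1$. For $p=2$, (2) gives $\frac12+\frac j{16}\le a_2(j)\le\frac12+\frac j4$: each scale adds a constant. Exactly, for $j=0$ we have $M_1(y)=\frac12\int_{y-4}^{y-2}1_{(0,1]}$, which rises linearly from $0$ to $\frac12$ on $[2,3]$, equals $\frac12$ on $[3,4]$ and falls to $0$ on $[4,5]$. So $\int M_1^2=\frac1{12}+\frac14+\frac1{12}=\frac5{12}$ and $a_2(1)=\frac12+\frac5{24}=\frac{17}{24}$, between $\frac9{16}$ and $\frac34$. If $y$ is uniform on $(m_s,2m_s+1]$, then $E[Z_s(y)^2]=2\cdot2^sa_2(s)/(2^{s+1}-1)\ge a_2(s)\ge\frac12+\frac s{16}$, as announced.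

**Step 5: two-sided bounds on $a_p(s)$.**

*Upper bound.* $a_p(j)\le(1+\frac j4)^{p-1}$. For $j=0$ this is $1/p!\le1$. With $\sigma=1+\frac j4$, (2) and induction give $a_p(j+1)\le\sigma^{p-1}+\frac14(p-1)\sigma^{p-2}\le(\sigma+\frac14)^{p-1}$.

*Lower bound, reduced to counting.* Let $\varphi_0(z)=z$, $\varphi_{j+1}=\varphi_j+\varphi_j^2$, and write $\varphi_j(z)=\sum_p\alpha_p(j)z^p$. Then $a_p(j)\ge16^{-(p-1)}\alpha_p(j)$. For $j=0$, $\alpha_1(0)=1$ and $\alpha_p(0)=0$ for $p\ge2$. In the induction step the products carry the factor $\frac1{16}\cdot16^{-(q-1)-(p-q-1)}=16^{-(p-1)}$, as they should.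

The number $\alpha_p(j)$ counts plane binary trees with $p$ leaves whose internal nodes carry labels in $\{1,\dots,j\}$, strictly decreasing away from the root. Indeed, if labels up to $j+1$ are allowed, either all labels are at most $j$, or the root has label $j+1$ and the two subtrees have labels at most $j$. This is the recursion $\varphi_{j+1}=\varphi_j+\varphi_j^2$.

**Lemma 6.** For our $s,p$,
$$\alpha_p(s)\ge(s/120)^p.\tag{3}$$

*Proof.* First, if $0\le k\le s'$ then
$$\alpha_{k+1}(s')\ge\binom{s'}kk!\ge(s'/e)^k .$$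
Choose $k$ distinct labels. The decreasing plane binary trees using each of them once correspond to the $k!$ permutations of the labels: the largest label is the root, and the labels to its left and right form the two subtrees recursively. For the second inequality, $\binom{s'}kk!$ is the product of the $k$ largest numbers among $1,\dots,s'$, whose geometric mean is at least $(s'!)^{1/s'}\ge s'/e$.

If $p$ were at most $s+1$ we could take $k=p-1$. In general $p$ is much larger than $s$, so there are too few labels for one such tree, and we reuse labels in many subtrees. Let $h=\lceil\log_2(4p/s)\rceil$. Then $4p/s\le2^h<8p/s\le2^{s/2}$, so $s':=s-h\ge s/2$. Take a complete binary tree of depth $h$ with the labels $s,s-1,\dots,s-h+1$ on its successive levels. In place of its $2^h$ leaves put trees with labels in $\{1,\dots,s'\}$ and $p_i$ leaves, where $\sum p_i=p$ and $p_i\in\{\lfloor p2^{-h}\rfloor,\lceil p2^{-h}\rceil\}$. Since $1\le s/8<p2^{-h}\le s/4$, we have $1\le p_i\le\frac s4+1\le s'+1$, so the first part applies with $k=p_i-1$.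 Different choices give different trees, so, using $s/2e>1$,
$$\alpha_p(s)\ge\prod_i(s/2e)^{p_i-1}=(s/2e)^{p-2^h}\ge(s/2e)^pe^{-8p\ln s/s}\ge(s/2e)^pe^{-3p}\ge(s/120)^p .$$
Here $8\ln s/s\le\ln8<3$ for $s\ge8$, because $\ln s/s$ decreases for $s>e$, and $2e^4<120$. $\square$

Consequently
$$a_p(s)\ge(s/1920)^p,\qquad a_{2p}(s)\le(1+\tfrac s4)^{2p-1}\le(s/2)^{2p}.$$

**Step 6: from moments to a probability.** Let $y$ be uniform on $(m_s,2m_s+1]$, which has length $2^{s+1}-1$, independent of the stretch factors. Then $E[Z_s(y)^q]=q!\,2^sa_q(s)/(2^{s+1}-1)$, so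
$$E[Z_s(y)^p]\ge\tfrac12p!\,a_p(s),\qquad E[Z_s(y)^{2p}]\le(2p)!\,a_{2p}(s).$$
The Paley–Zygmund inequality says that $P(W\ge\frac12EW)\ge\frac14(EW)^2/E[W^2]$ for $W\ge0$ with $0<E[W^2]<\infty$. With $W=Z_s(y)^p$: the event $Z_s(y)^p\ge\frac14p!\,a_p(s)$ has probability at least
$$\frac1{16}\binom{2p}p^{-1}\frac{a_p(s)^2}{a_{2p}(s)}\ge\frac1{16}\,4^{-p}\,960^{-2p}\ge2^{-22p-4}\ge2^{-23p},$$
since $960^2<2^{20}$ and $p\ge8$. On this event, as $p!\ge(p/e)^p$,
$$Z_s(y)\ge\Big(\frac{p!\,a_p(s)}4\Big)^{1/p}\ge\frac pe\cdot\frac s{1920}\cdot4^{-1/8}\ge\frac{ps}{7000}.$$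
By Fubini the average over $y$ of $P(Z_s(y)\ge ps/7000)$ is at least $2^{-23p}$, so there is a deterministic $y_s$ with
$$P\big(Z_s(y_s)\ge ps/7000\big)\ge2^{-23p}.\tag{4}$$

**Step 7: many copies turn a rare event into a likely one.** The event (4) for a copy of $A_s$ depends only on the stretch factors inside that copy. So the events are independent over the $K=2^{24p}$ copies, and with probability at least
$$1-(1-2^{-23p})^{2^{24p}}\ge1-\exp(-2^p)$$
at least one of them occurs. Let $a$ be the root of such a copy and $t=h(a)+y_s$. At least $ps/7000$ tips $b$ have $h(b)\in[t-1,t)$, and each of the $s$ pendant edges $(b,b')$ at such a tip satisfies $h(b)<t\le h(b)+1\le h(b')$. By Lemma 4(a) and $D(T)\le8s$,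
$$B(f)\ge\frac{ps^2}{7000}\ge\frac{ps}{56000}D(T).$$

**Step 8: choosing the parameters.** Given $n,\kappa$ as in Theorem 1, put $p=\lfloor\frac1{27}\log_2n\rfloor$ and $s=\kappa-2$. Let $n$ be large. Then $s\ge2\log_2\log_2n\ge8$ and $s\le\kappa\le p$. Also $2^{s/2}\ge\log_2n\ge p$, so $8p\le s2^{s/2}$. Next, $n_0\le2^{27p}\le n<2^{27(p+1)}\le2^{28p}$ once $p\ge27$, so $T$ can be given exactly $n$ vertices, and $\exp(-2^p)\le2^{-28p}\le1/n$. Finally $p\ge\frac1{28}\log_2n$ and $s\ge\kappa/2$, so
$$B(f)\ge\frac1{56\cdot56000}\,\kappa D(T)\log_2n\ge3\cdot10^{-7}\kappa D(T)\log_2n,$$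
and $\kappa(T,\rho)=s+2=\kappa$ by Step 2. This proves Theorem 1. $\blacksquare$

## 6. Means of window counts, and exponential moments

We turn to Theorem 2. Fix a tree, a root and a decomposition of dimension $\kappa\ge1$; write $D=D(T)$ and use $B(v,r)$ also for real $r\ge1$. Since $n\ge2$, a ball of radius $1$ has at least two vertices, so $D\ge\frac12$ and
$$|B(u,R)|\le1+2DR\le4DR\qquad(R\ge1).$$

By Lemma 4(b) it is enough to bound the number of vertices in height windows of length about $2$. The mean is easy, given one tool.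

**Ball's cube-slicing theorem** (K. Ball, *Cube slicing in $\mathbb R^n$*, Proc. Amer. Math. Soc. 97 (1986) 465–473): hyperplane sections of the unit cube have volume at most $\sqrt2$. For a unit vector $a$ and independent $U_j$ uniform on $[0,1]$, the density of $\sum a_jU_j$ at $t$ is the volume of the section $\{\sum a_jx_j=t\}$ of the cube (and at most $1$ if there is a single variable). Scaling and translating, for independent $\lambda_j$ uniform on $[1,2]$ and $i_j>0$,
$$\textstyle\sum_ji_j\lambda_j\ \text{ has density at most }\ \sqrt2\,\big(\sum_ji_j^2\big)^{-1/2}.\tag{5}$$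

If the path from $\rho$ to $w$ has $d\ge1$ edges, in at most $\kappa$ pieces, then $\sum i_j=d$ and Cauchy–Schwarz gives $\sum i_j^2\ge d^2/\kappa$, so $h(w)$ has density at most $\sqrt{2\kappa}/d$. For $t\ge2$ only vertices with $t/2\le d\le t+2\le2t$ can have height in $[t,t+2]$, and there are at most $8Dt$ of them, so the mean count is at most $8Dt\cdot2\cdot\frac{2\sqrt{2\kappa}}t=O(D\sqrt\kappa)$. If heights were independent, a Chernoff bound would give $O(D\sqrt\kappa+\log n)$. They are not: given that one vertex lies in the window, the vertices sharing pieces with it are more likely to be there, and Section 5 shows that this effect is real. We must control an exponential moment with the dependence taken into account. Put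
$$\theta=\frac{c_0}{D\kappa},\qquad c_0=10^{-9},\qquad\text{in particular }\theta\le1.\tag{6}$$
We shall prove $E\,e^{\theta N}\le2$ for each window count $N$, which by Markov's inequality gives $N=O(\ln n/\theta)=O(\kappa D\ln n)$.

**Notation.** A piece $P$ has top $a_P=p_0$ and further vertices $p_1,\dots,p_\ell$, so $h(p_i)=h(a_P)+i\lambda_P$. Every $u\ne\rho$ is a non-top vertex of exactly one piece, the one containing its parent edge. Let $T_P$ be the set of vertices whose root path uses an edge of $P$, and
$$S_u=\{u\}\cup\bigcup_{P:\,a_P=u}T_P .$$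
Then $S_\rho=V$ and $T_P=\bigsqcup_{i\ge1}S_{p_i}$. Indeed, for $w\in T_P$ let $p_i$ be the last vertex of $P$ on its root path. If $w\ne p_i$, the next edge toward $w$ lies in a piece $P'\ne P$, and $P'$ starts at $p_i$ because the parent edge of $p_i$ belongs to $P$; so $w\in S_{p_i}$. Conversely $S_{p_i}\subset T_P$, and $p_i$ is determined by $w$.

*Example.* Let $\rho$ have one child $a$, and $a$ two children $b,c$, with pieces $P=(\rho,a,b)$ and $P'=(a,c)$. Then $S_a=\{a,c\}$, $S_b=\{b\}$, $T_P=\{a,b,c\}$, $T_{P'}=\{c\}$. The set $S_a$ does not contain $b$, which is reached through the piece passing through $a$.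

For $w\in S_u$ put $\bar d_u(w)=d(u,w)+2$, and let
$$N_u(Y)=\#\{w\in S_u:h(w)-h(u)\in[Y-4,Y-2]\},\qquad g_u(Y)=E\,e^{\theta N_u(Y)}-1\ge0 .$$
Define $N_P,g_P$ likewise with $T_P,a_P$ in place of $S_u,u$. Since $d(u,w)\le h(w)-h(u)\le2d(u,w)$, a vertex $w$ can be counted in $N_u(Y)$ only if $Y\in[\bar d_u(w),2\bar d_u(w)]$; the shifts by $2$ and $4$ were chosen to make this so.

**Step 9: recursions for $g$, and a share for each vertex.** We want to split $g_u$ into contributions of single vertices. Given $\lambda_P=\lambda$, we have $N_P(Y)=\sum_{i\ge1}N_{p_i}(Y-\lambda i)$ with independent summands. Also $0\in[Y-4,Y-2]$ exactly when $Y\in[2,4]$. So, with $\lambda$ uniform on $[1,2]$,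
$$1+g_P(Y)=E_\lambda\prod_{i\ge1}\big(1+g_{p_i}(Y-\lambda i)\big),\qquad1+g_u(Y)=e^{\theta1_{[2,4]}(Y)}\prod_{P:\,a_P=u}(1+g_P(Y)).\tag{7}$$
Expand these by $\prod_i(1+x_i)-1=\sum_ix_i\prod_{i'>i}(1+x_{i'})$ in the first formula, and by the analogous identity with $i'<i$ in the second, with the pieces at $u$ ordered $P^1,P^2,\dots$ and the factor $e^{\theta1}$ placed before them. Accordingly define $\beta_{u,u}=(e^\theta-1)1_{[2,4]}$ and recursively
$$\beta_{P,v}(Y)=E_\lambda\Big[\beta_{p_i,v}(Y-\lambda i)\prod_{k\ge1}\big(1+g_{p_{i+k}}(Y-\lambda(i+k))\big)\Big]\quad(v\in S_{p_i}),\tag{8}$$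
$$\beta_{u,v}(Y)=\beta_{P^j,v}(Y)\,e^{\theta1_{[2,4]}(Y)}\prod_{j'<j}\big(1+g_{P^{j'}}(Y)\big)\quad(v\in T_{P^j}).\tag{9}$$
By induction from the leaves up,
$$g_P\le\sum_{v\in T_P}\beta_{P,v},\qquad g_u\le\sum_{v\in S_u}\beta_{u,v},\qquad\beta_{P,v}\le\beta_{a_P,v},\tag{10}$$
and $\beta_{u,v}$, and $\beta_{P,v}$ for $a_P=u$, are supported in $[\bar d_u(v),2\bar d_u(v)]$. For the support: $\beta_{u,u}$ lives on $[2,4]$, and if $Y-\lambda i\in[\bar d,2\bar d]$ with $1\le\lambda\le2$, then $Y\in[\bar d+i,2(\bar d+i)]$.

*Example.* If $P$ has a single edge ending at a leaf $v$, then $\beta_{P,v}(Y)=(e^\theta-1)P(Y-\lambda\in[2,4])$, a trapezoid supported on $[3,6]$, and $\bar d_{a_P}(v)=3$.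

**Proposition 7.** For all $u$ and $v\in S_u$,
$$\int\beta_{u,v}\le8\theta,\tag{H1}$$
$$\sup\beta_{u,v}\le\frac{40\,\theta\sqrt\kappa}{\bar d_u(v)}.\tag{H2}$$
The same holds for $\beta_{P,v}$ with $a_P=u$ and $v\in T_P$.

**Step 10: Proposition 7 implies Theorem 2.** For $Y\ge2$, by (10), the supports and (H2),
$$g_\rho(Y)\le\sum_{v:\,Y/2\le\bar d_\rho(v)\le Y}\frac{40\,\theta\sqrt\kappa}{\bar d_\rho(v)}\le4DY\cdot\frac{80\,\theta\sqrt\kappa}Y=320\,\theta D\sqrt\kappa\le1 .$$
So $E\,e^{\theta N_\rho(Y)}\le2$. For $j\in\{0,\dots,2n\}$ let $N^{(j)}=\#\{v:h(v)\in[j,j+2]\}=N_\rho(j+4)$. By Markov, $P(N^{(j)}\ge5\ln n/\theta)\le2n^{-5}$. Since $2(2n+1)\le n^4$ for $n\ge2$, with probability at least $1-2(2n+1)n^{-5}\ge1-1/n$ all $N^{(j)}$ are below $5\ln n/\theta$. Take an edge with parent $x$ and child $y$, and put $j=\lfloor h(x)\rfloor\le2(n-1)$. Then $[h(x),h(x)+2]\subset[j,j+3]=[j,j+2]\cup[j+1,j+3]$, so Lemma 4(b) gives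
$$|f(x)-f(y)|\le N^{(j)}+N^{(j+1)}\le\frac{10\ln n}\theta=\frac{10}{c_0}\,\kappa D\ln n .\qquad\square$$

It remains to prove Proposition 7.

## 7. The chain of a vertex and its companions

**Step 11: the induction and the chain.** We induct from the leaves up: fix $u$ and assume Proposition 7 for all proper descendants of $u$. For $v=u$, since $e^\theta-1\le2\theta$, we have $\int\beta_{u,u}\le4\theta$ and $\sup\beta_{u,u}\le2\theta$, and (H1), (H2) hold because $\bar d_u(u)=2$.

Let $v\in S_u\setminus\{u\}$. Put $u_0=v$; let $P^{(l)}$ be the piece having $u_{l-1}$ as a non-top vertex and $u_l=a_{P^{(l)}}$. Climbing from $v$ in this way we reach $u$, because the first edge below $u$ toward $v$ lies in a piece with top $u$. Say $u_q=u$; then $q\le\kappa$. Put $d_l=\bar d_{u_l}(v)$, so $d_0=2$, and $i_l=d_l-d_{l-1}\ge1$, so $u_{l-1}$ is the vertex $p_{i_l}$ of $P^{(l)}$. With $\beta_l=\beta_{u_l,v}$, (8) and (9) give $\int\beta_0\le4\theta$, $\sup\beta_0\le2\theta$ and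
$$\beta_l(Y)=E_\lambda\big[\beta_{l-1}(Y-\lambda i_l)\,\Pi_l\big],\qquad1\le\Pi_l\le e^{\Gamma_l+\Gamma_l'},\tag{11}$$
$$\Gamma_l=\sum_{k\ge1}g_{p_{i_l+k}}\big(Y-\lambda(i_l+k)\big),\qquad\Gamma_l'(Y)=\theta1_{[2,4]}(Y)+\sum_{P'\ne P^{(l)},\ a_{P'}=u_l}g_{P'}(Y),$$
where $p_0,p_1,\dots$ are the vertices of $P^{(l)}$ and we used $1+x\le e^x$.

We run the argument twice. In the first run, $\Pi_q$ is replaced by its part coming from $\Gamma_q$ only (and $\Gamma_q':=0$), so that $\beta_q$ means $\beta_{P^{(q)},v}$. This proves (H1), (H2) for all $\beta_{P,v}$ with $a_P=u$. In the second run $\Pi_q$ is complete. By (10) the $g$'s in $\Gamma_l,\Gamma_l'$ are bounded by sums of functions $\beta_w:=\beta_{p_{i+k},w}$, respectively $\beta_w:=\beta_{P',w}$; call the vertices $w$ *companions*. In the first run these functions all belong to proper descendants of $u$. In the second run the only new ones are $\beta_{P',w}$ with $a_{P'}=u$, settled by the first run. So all of them satisfy (H1), (H2). The term $\theta1_{[2,4]}$ counts as a companion $w=u_l$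 with $\bar d=2$, and it satisfies them too.

**Step 12: which companions matter.** Write $d=d_{l-1}$, $i=i_l$ and $X=Y-\lambda i$. Only $X\in[d,2d]$ matters, since otherwise $\beta_{l-1}(X)=0$; then $Y\in[d_l,2d_l]$. Put $\mu=\min(1,d/i)$. As $d_l=d+i$, we have $\mu\le2d_{l-1}/d_l$ (check $i\le d$ and $i>d$ separately). For fixed $Y$ the set $J=\{\lambda\in[1,2]:Y-\lambda i\in[d,2d]\}$ has length at most $\mu$.

*Companions in $\Gamma_l$.* Let $w\in S_{p_{i+k}}$, $k=k_w\ge1$, $\bar d_w=\bar d_{p_{i+k}}(w)$ and $Z=Z_w=X-\lambda k$. The term $\beta_w(Z)$ is nonzero only if $Z\in[\bar d_w,2\bar d_w]$. Then $\bar d_w\le Z$ and $k\le\lambda k=X-Z$, so $k<2d$ and $d(u_{l-1},w)=k+\bar d_w-2\le X-2<2d$. Let $V_l$ be the number of $w\in\bigcup_{k\ge1}S_{p_{i+k}}$ with $d(u_{l-1},w)\le2d_{l-1}$; only these matter. Put $x_l=V_l/d_{l-1}\le8D$.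

*Companions in $\Gamma_l'$.* Here $Y\in[d_l,2d_l]\cap[\bar d_w,2\bar d_w]$, so $d_l/2\le\bar d_w\le2d_l$. Let $V_l'$ be the number of $w\in\{u_l\}\cup\bigcup_{P'\ne P^{(l)},\,a_{P'}=u_l}T_{P'}$ with $d(u_l,w)\le2d_l$, and $x_l'=V_l'/d_l\le8D$.

**Step 13: density limits the companions of one scale.** Let $s_l=\lfloor\log_2d_l\rfloor\ge1$. A companion $w$ in $\Gamma_l$ branches off the path from $u$ to $v$ exactly at $u_{l-1}$, continuing along $P^{(l)}$. A companion in $\Gamma_l'$ branches off at $u_l$ (or equals it). So for different $l$ the companion sets in $\Gamma_l$ are disjoint, and so are those in $\Gamma_l'$. They lie within $3d_{l-1}$, respectively $3d_l$, of $v$. If $s_{l-1}=s$ then $2^s\le d_{l-1}<2^{s+1}$, and hence for each $s$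
$$\sum_{l:\,s_{l-1}=s}x_l\le2^{-s}|B(v,6\cdot2^s)|\le24D,\qquad\sum_{l:\,s_l=s}x_l'\le24D.\tag{12}$$

**Step 14: coarse and fine companions.** We separate the companions whose contribution is small pointwise from those that need averaging over $\lambda$. Bound $\Gamma_l\le\sum_w\beta_w(Z_w)=\Gamma^c+\Gamma^f$, where $\Gamma^c$ collects the terms with $Z_w>X/2$ and $\Gamma^f$ those with $Z_w\le X/2$. In $\Gamma^c$, $\bar d_w\ge Z/2\ge d/4$. By (H2) and $\theta D\kappa=c_0$,
$$\Gamma^c\le160\,\theta\sqrt\kappa\,x_l,\qquad\Gamma_l'\le80\,\theta\sqrt\kappa\,x_l',\qquad\Gamma^c+\Gamma_l'\le1920\,\theta D\sqrt\kappa\le1.\tag{13}$$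
In $\Gamma^f$, $\bar d_w$ may be as small as $2$, so there is no such pointwise bound; but $\lambda k=X-Z\ge X/2\ge d/2$, so $d/4\le k<2d$, and $Z_w$ moves fast when $\lambda$ varies.

## 8. Fine companions: integrating over the stretch factor

**Lemma 8.** (A) For fixed $X\in[d,2d]$: $\displaystyle\int_1^2(e^{\Gamma^f}-1)\,d\lambda\le33\,\theta x_l$.
(B) For fixed $Y$, with $J$ as above: $\displaystyle\int_J(e^{\Gamma^f}-1)\,d\lambda\le33\,\theta x_l\mu$.

*Proof.* In (B), $Z_w(\lambda)=Y-\lambda(i+k_w)$. In (A), $Z_w(\lambda)=X-\lambda k_w$ and $J=[1,2]$; this is treated exactly like (B) with $i$ replaced by $0$ and $\mu$ by $1$. Only $w$ counted by $V_l$ with $d/4\le k_w<2d$ occur. Let $M=i+2d$. The slopes $i+k_w$ lie in $[i+d/4,i+2d]\subset[M/8,M]$, and $1/M\le\mu/d$.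

**Step 15: the linear term.** Substituting $Z=Z_w(\lambda)$ and using (H1),
$$\int_J\Gamma^f\,d\lambda\le V_l\cdot\frac{8\theta}{i+d/4}\le32\,\theta x_l\mu,$$
because $V_l=x_ld$ and $d/(i+d/4)\le\min(4,d/i)\le4\mu$.

**Step 16: a majorant adapted to nested grids.** The powers $(\Gamma^f)^r$ with $r\ge2$ involve several companions moved by the same $\lambda$, so independence is not available; instead we compare scales. For integers $\sigma$ let the $\sigma$-grid consist of the intervals $[a2^\sigma/M,(a+1)2^\sigma/M)$, $a\in\mathbb Z$. The grids are nested. For $w$ as above and $\sigma\ge1$ with $\bar d_w\in[2^{\sigma-1},2^{\sigma+1})$ (at most two values of $\sigma$ for each $w$), let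
$$I_{w,\sigma}=\{\lambda\in\mathbb R:Z_w(\lambda)\in[2^\sigma,2^{\sigma+1})\},$$
and let $\hat I_{w,\sigma}$ be the union of the $\sigma$-grid intervals meeting $I_{w,\sigma}$. Since the slope is at least $M/8$, $|\hat I_{w,\sigma}|\le8\frac{2^\sigma}M+2\frac{2^\sigma}M=10\cdot\frac{2^\sigma}M$. Put
$$\hat\Gamma_\sigma(\lambda)=\sum_w\frac{40\,\theta\sqrt\kappa}{2^{\sigma-1}}1_{\hat I_{w,\sigma}}(\lambda)$$
if the $\sigma$-grid interval containing $\lambda$ meets $J$, and $\hat\Gamma_\sigma(\lambda)=0$ otherwise. Then $\hat\Gamma_\sigma$ is constant on $\sigma$-grid intervals. On $J$ we have $\Gamma^f\le\sum_\sigma\hat\Gamma_\sigma$: if $\beta_w(Z)\ne0$ and $Z\in[2^\sigma,2^{\sigma+1})$, then $\sigma\ge1$ because $Z\ge2$, and $Z/2\le\bar d_w\le Z$ gives $\bar d_w\in[2^{\sigma-1},2^{\sigma+1})$, so (H2) bounds $\beta_w(Z)$ by $40\theta\sqrt\kappa/2^{\sigma-1}$. Each pair $(w,\sigma)$ contributes at most $\frac{40\theta\sqrt\kappa}{2^{\sigma-1}}\cdot\frac{10\cdot2^\sigma}M=800\,\theta\sqrt\kappa/M$ to the integral, so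
$$\int_{\mathbb R}\sum_\sigma\hat\Gamma_\sigma\le\frac{1600\,\theta\sqrt\kappa\,V_l}M.\tag{14}$$

**Step 17: within one grid interval, density bounds everything finer.** If $G$ is a $\sigma$-grid interval meeting $J$, then
$$\int_G\sum_{\sigma'\le\sigma}\hat\Gamma_{\sigma'}\le A|G|,\qquad A=51200\,\theta D\sqrt\kappa.\tag{15}$$
Fix $\lambda_G\in G\cap J$. Suppose $\hat I_{w,\sigma'}$ meets $G$ for some $\sigma'\le\sigma$. Then a $\sigma'$-grid interval meeting $I_{w,\sigma'}$ meets $G$, hence lies in $G$ by nestedness. So there is $\lambda'\in G\cap I_{w,\sigma'}$, and $Z_w(\lambda')\in[0,2^{\sigma+1}]$. As the slope is at most $M$ and $|G|=2^\sigma/M$, $Z_w(\lambda_G)\in[-2^\sigma,3\cdot2^\sigma]$. For two such vertices $w,w'$, since $\lambda_G\ge1$,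
$$|k_w-k_{w'}|\le\lambda_G|k_w-k_{w'}|=|Z_w(\lambda_G)-Z_{w'}(\lambda_G)|\le4\cdot2^\sigma .$$
Also $\bar d_w,\bar d_{w'}\le2^{\sigma+1}$, so $d(w,w')\le4\cdot2^\sigma+2\cdot2^{\sigma+1}=8\cdot2^\sigma$. All such $w$ therefore lie in one ball of radius $8\cdot2^\sigma$, and there are at most $32D2^\sigma$ of them. Each contributes at most $2\cdot800\,\theta\sqrt\kappa/M$. The total is at most $51200\,\theta D\sqrt\kappa\cdot2^\sigma/M=A|G|$.

**Step 18: the higher powers.** Each multiset of $r$ indices arises from at most $r!$ ordered tuples, so on $J$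
$$\frac{(\Gamma^f)^r}{r!}\le\frac{(\sum_\sigma\hat\Gamma_\sigma)^r}{r!}\le\sum_{\sigma_1\ge\cdots\ge\sigma_r}\ \prod_{j=1}^r\hat\Gamma_{\sigma_j}.$$
The product $\hat\Gamma_{\sigma_1}\cdots\hat\Gamma_{\sigma_{r-1}}$ is constant on $\sigma_{r-1}$-grid intervals and vanishes on those not meeting $J$. So by (15), summing over $\sigma_r\le\sigma_{r-1}$ and integrating costs a factor $A$. Iterating, and using (14) for the last remaining index, then $A\le\frac12$ and $V_l/M\le x_l\mu$,
$$\sum_{r\ge2}\int_J\frac{(\Gamma^f)^r}{r!}\,d\lambda\le\sum_{r\ge2}A^{r-1}\,\frac{1600\,\theta\sqrt\kappa V_l}M\le2A\cdot1600\,\theta\sqrt\kappa\,x_l\mu=163840000\,\theta D\kappa\cdot\theta x_l\mu\le\theta x_l\mu,$$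
since $\theta D\kappa=c_0=10^{-9}$. Together with Step 15 this gives $33\,\theta x_l\mu$. $\square$

## 9. One step of the chain: error in supremum and in mass

Put
$$e_l(Y)=E_\lambda\big[\beta_{l-1}(Y-\lambda i_l)(\Pi_l-1)\big]\ge0,\qquad m_l=\theta^{-1}\int\beta_l,\qquad b_l=\theta^{-1}d_l\sup\beta_l .$$
So $\beta_l$ is the average of shifts of $\beta_{l-1}$ plus the error $e_l$. For $0\le a\le1$ and $b\ge0$, $e^{a+b}-1=e^a(e^b-1)+(e^a-1)\le3(e^b-1)+2a$. With $a=\Gamma^c+\Gamma_l'\le1$ from (13), wherever $\beta_{l-1}(X)\ne0$,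
$$\Pi_l-1\le3(e^{\Gamma^f}-1)+2(\Gamma^c+\Gamma_l').\tag{16}$$

**Step 19: the supremum of the error.** We have $e_l(Y)\le\sup\beta_{l-1}\int_J(\Pi_l-1)\,d\lambda$ and $\sup\beta_{l-1}=\theta b_{l-1}/d_{l-1}$. By (16), Lemma 8(B), (13), $|J|\le\mu$ and $\mu d_l/d_{l-1}\le2$,
$$\theta^{-1}d_l\sup e_l\le2b_{l-1}\big[99\theta x_l+320\theta\sqrt\kappa x_l+160\theta\sqrt\kappa x_l'\big]\le\varepsilon_lb_{l-1},\qquad\varepsilon_l=840\,\theta\sqrt\kappa\,(x_l+x_l').\tag{17}$$

**Step 20: the mass of the error.** With $Y=X+\lambda i$, $\int e_l=\int\beta_{l-1}(X)\,E_\lambda[\Pi_l-1]\,dX$. We insert (16).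

* The $\Gamma^f$ part is at most $99\,\theta x_l\int\beta_{l-1}$, by Lemma 8(A).
* The $\Gamma^c$ part is at most $2\sum_wE_\lambda\int\beta_{l-1}(X)\beta_w(X-\lambda k_w)\,dX\le16\,\theta V_l\sup\beta_{l-1}$, by (H1).
* The $\Gamma_l'$ part is $2\int\Gamma_l'(Y)\,E_\lambda\beta_{l-1}(Y-\lambda i)\,dY$, where only companions counted by $V'_l$ enter. Since $E_\lambda\beta_{l-1}(Y-\lambda i)\le\mu\sup\beta_{l-1}$, it is at most $16\,\theta V_l'\mu\sup\beta_{l-1}$.

Now $V_l=x_ld_{l-1}$, $V_l'=x_l'd_l$ and $\mu\le2d_{l-1}/d_l$ give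
$$\theta^{-1}\int e_l\le99\,\theta x_lm_{l-1}+16\,\theta b_{l-1}x_l+32\,\theta b_{l-1}x_l'.\tag{18}$$

*Why two norms are needed.* Suppose we kept only suprema. An error created at distance $d_j$ and carried to distance $d_l$ must then be bounded by $\sup e_j$, and relative to the target size $\theta/d_l$ this loses the factor $d_l/d_j$, which is unbounded along the chain. To see that old errors are spread out again by later stretch factors, (5) must be applied to their mass. One could take the mass from (17) and the support length $d_j$: then $\theta^{-1}\int e_j\le\varepsilon_jb_{j-1}$. With $b_{j-1}$ of order $\sqrt\kappa$ and $\sum(x_j+x_j')$ of order up to $D\kappa$, which is what (12) allows, this sums to order $\theta D\kappa^2$, and the argument would close only with $\theta$ of order $1/(D\kappa^2)$. The direct estimate (18) removes a factor $\sqrt\kappa$. The last factor $\sqrt\kappa$ is removed in Step 24: the $b_j$ cannot be of order $\sqrt\kappa$ at all scales at once, because $\kappa$ pieces have to be shared among the scales.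

## 10. Summing the errors along the chain

**Step 21: unrolling.** Let $L_{j,l}$ be convolution with the law of $\sum_{j<r\le l}\lambda_ri_r$, with independent $\lambda_r$ uniform on $[1,2]$, and $L_{l,l}$ the identity. Since $\beta_l=L_{l-1,l}\beta_{l-1}+e_l$,
$$\beta_l=L_{0,l}\,\beta_0+\sum_{j=1}^lL_{j,l}\,e_j.\tag{19}$$
For $s\in\mathbb Z$ let $\kappa_s$ be the number of $j\in\{1,\dots,q\}$ for which $(d_{j-1},d_j)$ meets $(2^{s-1},2^s)$, or $1$ if there is none. So $1\le\kappa_s\le\kappa$. If $(2^{s-1},2^s)\subset(d_j,d_l)$, the intervals that meet it all have indices in $\{j+1,\dots,l\}$, and their lengths $i_r$ add up to at least $2^{s-1}$. By Cauchy–Schwarz $\sum_{j<r\le l}i_r^2\ge2^{2(s-1)}/\kappa_s$, and by (5)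
$$L_{j,l}\ \text{ is convolution with a density at most }\ \sqrt2\,\sqrt{\kappa_s}\,2^{1-s}.\tag{20}$$

Let $E_l=\sum_{j\le l}\theta^{-1}\int e_j$. We claim that for $0\le l\le q$, with $s=s_l$,
$$E_l\le1,\qquad m_l\le5,\qquad b_l\le29\sqrt{\kappa_s}+4\sum_{1\le j\le l,\ s_j\in\{s-1,s\}}\varepsilon_jb_{j-1}.\tag{21}$$

**Step 22: $E_l\le1$ implies the rest of (21) at $l$.** Convolution preserves mass, so $m_l=m_0+E_l\le4+1$. For $b_l$, note $2^s\le d_l<2^{s+1}$ and treat the terms of (19) in turn.

* Base term. If $s\ge2$, then $d_0=2\le2^{s-1}$, so $(2^{s-1},2^s)\subset(d_0,d_l)$, and by (20) the term contributes at most $4\cdot\sqrt2\sqrt{\kappa_s}\,2^{1-s}\cdot2^{s+1}=16\sqrt2\sqrt{\kappa_s}\le23\sqrt{\kappa_s}$ to $b_l$. If $s=1$, it contributes at most $\theta^{-1}d_l\sup\beta_0\le2d_l<8$.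
* Errors $e_j$ with $s_j\le s-2$. Then $d_j<2^{s-1}$, so (20) applies, and together they contribute at most $4\sqrt2\sqrt{\kappa_s}\,E_l\le6\sqrt{\kappa_s}$.
* Errors with $s_j\in\{s-1,s\}$. By (17) each contributes at most $\theta^{-1}d_l\sup e_j\le\varepsilon_jb_{j-1}d_l/d_j\le4\varepsilon_jb_{j-1}$.

**Step 23: the maximum of the $b_j$.** Assume (21) for all indices $\le l$. Let $\mathcal O=\{s_0,\dots,s_l\}$ and $b^*(s)=\max\{b_j:j\le l,\ s_j=s\}$ for $s\in\mathcal O$. Let $s^-$ be the predecessor of $s$ in $\mathcal O$ and $s^{--}$ the predecessor of $s^-$, with $b^*:=0$ if absent. The sequence $s_0\le s_1\le\dots$ runs through $\mathcal O$ in order, so $s_{j-1}$ is $s_j$ or its predecessor. Hence if $s\in\mathcal O$ and $s_j\in\{s-1,s\}$, then $s_{j-1}\in\{s,s^-,s^{--}\}$ (if $s_j=s-1$, then $s^-=s-1$).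

By (12), $\sum_{s_j\in\{s-1,s\}}x_j'\le48D$. Also $\sum_{s_j\in\{s-1,s\}}x_j\le48D+8D$, since at most one such $j$ has $s_{j-1}<s-1$, and $x_j\le8D$. So
$$\sum_{s_j\in\{s-1,s\}}\varepsilon_j\le840\cdot104\,\theta D\sqrt\kappa\le\tfrac1{16},$$
and (21) yields
$$b^*(s)\le29\sqrt{\kappa_s}+\tfrac14\max\{b^*(s),b^*(s^-),b^*(s^{--})\}.\tag{22}$$
Taking the maximum over $s$ gives $\frac34\max b^*\le29\sqrt\kappa$, so $b_j\le39\sqrt\kappa$ for all $j\le l$.

**Step 24: the sum over scales.** Bound the maximum in (22) by the sum and add over $\mathcal O$; each $b^*(s)$ occurs at most three times on the right. So $\sum_{\mathcal O}b^*(s)\le116\sum_{\mathcal O}\sqrt{\kappa_s}$. Next, $|\mathcal O|\le q+1\le\kappa+1\le2\kappa$. The intervals $(d_{j-1},d_j)$ meeting $(2^{s-1},2^s)$ are consecutive, and for each of them but the last, the right endpoint $d_j$ lies in $(2^{s-1},2^s)$. So $\kappa_s\le1+\#\{1\le j\le q:2^{s-1}<d_j<2^s\}$, and $\sum_{\mathcal O}\kappa_s\le|\mathcal O|+q\le2\kappa+1\le3\kappa$. By Cauchy–Schwarz,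
$$\sum_{s\in\mathcal O}b^*(s)\le116\sqrt{2\kappa\cdot3\kappa}\le285\,\kappa.\tag{23}$$
Using $b^*(s)\le39\sqrt\kappa$ for every $s$ would give only order $\kappa^{3/2}$ here.

**Step 25: closing the induction on $l$.** $E_0=0$, so (21) holds at $l=0$ by Step 22. Suppose it holds for all indices $\le l<q$. For $j\le l+1$, (18) involves only $m_{j-1},b_{j-1}$ with $j-1\le l$. By (12), grouping by $s_{j-1}\in\mathcal O$,
$$\sum_{j\le l+1}x_j\le24D|\mathcal O|\le48D\kappa,\qquad\sum_{j\le l+1}b_{j-1}x_j\le24D\sum_{\mathcal O}b^*(s).$$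
For the $x'$ sum we group by the value $t=s_j$. Then $s_{j-1}$ is $t$ or the element of $\mathcal O$ preceding $t$; if $s_{l+1}\notin\mathcal O$, the index $j=l+1$ has $s_{j-1}=s_l=\max\mathcal O$. So each $b^*(s)$ is used for at most two values of $t$, and
$$\sum_{j\le l+1}b_{j-1}x_j'\le48D\sum_{\mathcal O}b^*(s).$$
With $m_{j-1}\le5$ and (23), summing (18) gives
$$E_{l+1}\le99\cdot5\cdot48\,\theta D\kappa+(16\cdot24+32\cdot48)\cdot285\,\theta D\kappa\le6\cdot10^5\,\theta D\kappa=6\cdot10^5c_0\le1 .$$
By Step 22, (21) holds at $l+1$.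

**Step 26: conclusion.** At $l=q$: $\int\beta_q=\theta m_q\le8\theta$, and by Step 23 $\sup\beta_q=\theta b_q/d_q\le39\,\theta\sqrt\kappa/d_q\le40\,\theta\sqrt\kappa/\bar d_u(v)$. In the first run, with $\Gamma_q'$ omitted, this is (H1), (H2) for $\beta_{P,v}$ with $a_P=u$. In the second run it is (H1), (H2) for $\beta_{u,v}$. So Proposition 7 holds at $u$, the induction from the leaves up is complete, and by Step 10 Theorem 2 is proved. $\blacksquare$

## 11. The exact order $\kappa D\log n$

*Proof of Corollary 3.* For an optimal decomposition $\kappa=\kappa(T)\le\log_2n$, so Theorem 2 gives $B(f)=O(\kappa(T)D\log n)=O(D\log^2n)$ with probability at least $1-1/n$. Theorem 1 with $\kappa=\lfloor\frac1{27}\log_2n\rfloor$ provides, for all large $n$, trees and optimal decompositions with $B(f)\ge c\,D\log^2n$ with probability at least $1-1/n$, for an absolute constant $c>0$; so the worst case over all trees is exactly $\Theta(D\log^2n)$. For each $\kappa$ in the range of Theorem 1, the lower bound there and the upper bound of Theorem 2 agree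 up to an absolute constant factor. If $\kappa(T)=O(1)$ on a class of trees, Theorem 2 reads $B(f)=O(D\log n)$, so the conjectured bound does hold on such a class. $\blacksquare$

Since $\kappa(T)\le\log_2 n$, we have $\kappa\log n=O(\sqrt\kappa\,\log^2n)$, so Theorem 2 also improves the bound $O(D\log^2n\sqrt\kappa)$ recalled in Section 2.
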